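
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}

\title{Reals $X$ for which $\hat\Omega(X)$ is random relative to $X$}


\begin{abstract}
For an infinite binary sequence $X$ let $\hat\Omega(X)=\sum_n 2^{-K(X\upharpoonright n)}$, where $K$ is prefix-free Kolmogorov complexity. We show that if $\hat\Omega(X)$ is Martin-L\"of random relative to $X$, then $X$ is $K$-trivial. The converse also holds, so this randomness property characterizes the $K$-trivial reals. The idea is that randomness forces the path $X$ to carry, at every stage, at least a fixed fraction of all the weight that is still to be enumerated. For a given fraction only finitely many paths can do this, and the halting problem can compute each of them. We also characterize randomness of $\hat\Omega(X)$ relative to oracles above $X$, give a quantitative form, and extend the theorem to arbitrary prefix-free machines and to all computably approximated weights of finite total sum that settle at each string.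
\end{abstract}

\section{The question}

Fix an optimal prefix-free machine $U$ and let $K(\sigma)=\min\{|p|:U(p)=\sigma\}$ be prefix-free Kolmogorov complexity. Distinct strings have distinct shortest programs, and these programs form a prefix-free set. By Kraft's inequality,
\[
\Omega_0=\sum_{\sigma\in 2^{<\omega}}2^{-K(\sigma)}\le 1 .
\]
For a real $X\in2^\omega$, with initial segments $X\upharpoonright n$ of length $n$, let
\[
\hat\Omega(X)=\sum_{n}2^{-K(X\upharpoonright n)}
\]
be the part of this sum that lies on the path $X$.

How random is $\hat\Omega(X)$? The oracle $X$ knows which strings lie on the path, so it can enumerate $\hat\Omega(X)$ from below. The natural reference point is therefore $X$ itself. Call a real \emph{$Z$-random} if it is Martin-L\"of random relative to $Z$. Two extreme cases suggest an answer.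

If $X$ is computable, then the usual argument for the randomness of Chaitin's number, applied to the strings $X\upharpoonright n$ instead of all strings, shows that $\hat\Omega(X)$ is random. (Proposition~\ref{prop:converse} gives this in greater generality.)

If $X\ge_T\emptyset'$, then $\hat\Omega(X)$ is not $X$-random. Indeed $X$ computes $K$ and $\Omega_0$, and
\[
\sum_{j>n}2^{-K(X\upharpoonright j)}\le \Omega_0-\sum_{|\sigma|\le n}2^{-K(\sigma)},
\]
where the right-hand side is computable from $X$ and tends to $0$. So $X$ computes $\hat\Omega(X)$.

This suggests that the $X$-randomness of $\hat\Omega(X)$ makes $X$ weak, and one may ask how weak. A real $X$ is \emph{$K$-trivial} if $K(X\upharpoonright n)\le K(n)+c$ for some constant $c$ and all $n$, so that its initial segments are no more complex than their lengths. (Numbers are identified with strings in a fixed computable way.) Computable reals are $K$-trivial. The argument for computable $X$ extends to $K$-trivial $X$, so one would guess that $K$-triviality is the right notion. The question whether $\hat\Omega(X)$ being $X$-random forces $X$ to be $K$-trivial comes from \cite{source}. The answer is yes.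

\begin{theorem}\label{thm:main}
If $\hat\Omega(X)$ is $X$-random, then $X$ is $K$-trivial.
\end{theorem}

Let $\Omega=\sum_{p\in\operatorname{dom}U}2^{-|p|}$. Call $Z$ \emph{low for $\Omega$} if $\Omega$ is $Z$-random.

\begin{theorem}\label{thm:class}
Let $X\le_T Z$. Then $\hat\Omega(X)$ is $Z$-random if and only if $X$ is $K$-trivial and $Z$ is low for $\Omega$. In particular, $\hat\Omega(X)$ is $X$-random if and only if $X$ is $K$-trivial.
\end{theorem}

To see where the difficulty lies, note that the weight still to arrive on a path is at most the weight still to arrive in total. It follows easily, by Lemma~\ref{lem:up} and \eqref{eq:omega} below, that if $\hat\Omega(X)$ is $X$-random, then so are $\Omega_0$ and $\Omega$. In particular, $X$ is low for $\Omega$. But this alone does not make $X$ weak enough: every $2$-random (that is, $\emptyset'$-random) real is low for $\Omega$ (Section~\ref{sec:drop}), and no random real is $K$-trivial. We must also use that $X$ is the path along which the sum is taken.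

We use this as follows. If $\hat\Omega(X)$ is $X$-random, then there is a fixed $c>0$ such that at every stage of the enumeration the weight still to arrive on the path $X$ is at least the fraction $c$ of all the weight still to arrive (Lemma~\ref{lem:growth}). Two different paths share only finitely many strings, and on these strings $K$ settles after finitely many stages. From then on different paths compete for the remaining weight, so at most $1/c$ of them can have the fraction $c$. With finite advice, the halting problem can find each of these paths, which gives $X\le_T\emptyset'$. Since $\Omega_0$ is random, it computes $\emptyset'$. Hence $X$ is computable from the $X$-random real $\Omega_0$, and a theorem of Hirschfeldt, Nies and Stephan \cite{HNS} says that such an $X$ is $K$-trivial.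

Besides computable approximability and a finite total sum, the competition argument uses only that the approximation to $2^{-K(\sigma)}$ becomes constant for each $\sigma$. We therefore prove the result for all weights with these properties (Theorem~\ref{thm:weights}), and show in Section~\ref{sec:drop} that the settling property cannot be dropped. Section~\ref{sec:quant} measures the fraction of the remaining weight that a path carries.

\section{Conventions and facts used}

We write $\lambda$ for the empty string and $\rho\succeq\tau$ if $\rho$ extends $\tau$. Let $(U_s)$ be a computable enumeration of $U$ with each $\operatorname{dom}U_s$ finite. Put $K_s(\sigma)=\min\{|p|:U_s(p)=\sigma\}$, with $\min\emptyset=\infty$ and $2^{-\infty}=0$.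

A nonnegative real number is called $Z$-random, or computable from an oracle, if the binary expansion of its fractional part is. Equivalently, randomness of a number may be tested on the real line. A \emph{Martin-L\"of test relative to $Z$} is a sequence of uniformly $Z$-c.e.\ unions $V_n$ of open rational intervals with $\mu(V_n)\le 2^{-n}$; a number is $Z$-random if and only if every such test has a member $V_n$ that omits it. A \emph{Solovay test relative to $Z$} is a $Z$-c.e.\ sequence of open rational intervals of finite total length; a number is $Z$-random if and only if no such test has it in infinitely many of its intervals. Rational numbers are never $Z$-random. If $X\le_T Z$, then $Z$-random numbers are $X$-random.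

A \emph{$Z$-approximation} of a number $\alpha$ is a $Z$-computable nondecreasing sequence $(\alpha_s)$ of rationals with limit $\alpha$. If $Z$ is computable, we speak of a computable approximation. In that case, for rational $q$, the question whether $\alpha>q$ is $\Sigma^0_1$, so $\emptyset'$ decides it, and $\alpha\le_T\emptyset'$.

We use the following standard facts.
\begin{itemize}
\item The Levin--Schnorr theorem, relativized: $Y\in2^\omega$ is $Z$-random if and only if there is a constant $b$ with $K^Z(Y\upharpoonright n)\ge n-b$ for all $n$. Here $K^Z$ is prefix-free complexity with oracle $Z$.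
\item $\Omega$ is Martin-L\"of random.
\item Van Lambalgen's theorem, in the form: if $A$ is random and $B$ is $A$-random, then $A$ is $B$-random.
\end{itemize}
The last two are used only in Section~\ref{sec:drop}. Finally, we quote two theorems.
\begin{itemize}
\item \textbf{(HNS)} \cite{HNS} If $X\le_T Y$ and $Y$ is $X$-random, then $X$ is $K$-trivial.
\item \textbf{(N)} \cite{N} If $X$ is $K$-trivial, then $X$ is low for $K$, that is, $K\le K^X+O(1)$.
\end{itemize}
The second is used only for the converse of Theorem~\ref{thm:main}.

\section{Comparing approximations}

Consider numbers $\alpha$ and $\beta$ with $Z$-approximations. The quantity $\alpha-\alpha_s$ is what is left to enumerate into $\alpha$ after stage $s$. The first lemma says that a $Z$-random number has a lot left to enumerate, compared with any other number that has a $Z$-approximation. If it did not, the other approximation would predict where it ends up.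

\begin{lemma}\label{lem:growth}
Let $(\alpha_s)$ and $(\beta_s)$ be $Z$-approximations of $\alpha$ and $\beta$, and let $\beta$ be $Z$-random. Then there is $n$ such that $\beta-\beta_s\ge 2^{-n}(\alpha-\alpha_s)$ for all $s$.
\end{lemma}

\begin{proof}
Fix $n$. By stage $t$ we have seen $\alpha$ grow by $\alpha_t-\alpha_s$ since stage $s$. The desired conclusion therefore requires $\beta\ge\beta_s+2^{-n}(\alpha_t-\alpha_s)$. Let
\[
h_t=\max_{s\le t}\bigl(\beta_s+2^{-n}(\alpha_t-\alpha_s)\bigr)
\]
be the strongest such requirement at stage $t$. Taking $s=t$ shows $h_t\ge\beta_t$. The bad event is that $\beta$ stops below $h_t$, so we test with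
\[
V_n=\bigcup_t(\beta_t,h_t).
\]
These sets are $Z$-c.e.\ open, uniformly in $n$. To bound $\mu(V_n)$, separate the term $s=t+1$ in the maximum:
\[
h_{t+1}=\max\bigl\{h_t+2^{-n}(\alpha_{t+1}-\alpha_t),\ \beta_{t+1}\bigr\},\qquad h_0=\beta_0 .
\]
If $h_{t+1}=\beta_{t+1}$, the interval $(\beta_{t+1},h_{t+1})$ is empty. Otherwise $h_{t+1}=h_t+2^{-n}(\alpha_{t+1}-\alpha_t)$. A point of $(\beta_{t+1},h_{t+1})$ is larger than $\beta_{t+1}\ge\beta_t$. So if it is not in $(\beta_t,h_t)$, it is at least $h_t$, and it lies in $[h_t,h_{t+1})$, an interval of length $2^{-n}(\alpha_{t+1}-\alpha_t)$. The first interval $(\beta_0,h_0)$ is empty. Summing the new parts over all $t$ gives $\mu(V_n)\le2^{-n}(\alpha-\alpha_0)$.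

Now let $n$ vary. Choose $k\in\omega$ with $\alpha-\alpha_0\le 2^k$. Then $(V_{n+k})_n$ is a Martin-L\"of test relative to $Z$, so $\beta\notin V_n$ for some $n$. Fix this $n$. Since $\beta$ is irrational and each $\beta_t$ is a rational with $\beta_t\le\beta$, we have $\beta>\beta_t$ for all $t$. As $\beta\notin(\beta_t,h_t)$, it follows that $\beta\ge h_t$. Hence $\beta\ge\beta_s+2^{-n}(\alpha_t-\alpha_s)$ whenever $s\le t$. Letting $t\to\infty$ gives the claim.
\end{proof}

In the other direction, randomness passes to a number that has at least as much left to enumerate, up to a constant factor.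

\begin{lemma}\label{lem:up}
Let $(\alpha_s)$ and $(\beta_s)$ be $Z$-approximations of $\alpha$ and $\beta$ such that $\alpha-\alpha_s\ge c(\beta-\beta_s)$ for all $s$, where $c>0$. If $\beta$ is $Z$-random, then so is $\alpha$.
\end{lemma}

\begin{proof}
We may decrease $c$ and assume that it is rational. Suppose $\alpha$ is not $Z$-random. Then there are rational intervals $(p_i,q_i)$, given by a $Z$-computable sequence, with $\sum_i(q_i-p_i)<\infty$ and $\alpha\in(p_i,q_i)$ for infinitely many $i$. For each $i$ search for a stage $s$ with $\alpha_s>p_i$. If one is found, enumerate
\[
J_i=\Bigl(\beta_s-2^{-i},\ \beta_s+\frac{q_i-p_i}{c}+2^{-i}\Bigr).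
\]
The total length of these intervals is finite, so they form a Solovay test relative to $Z$. If $\alpha\in(p_i,q_i)$, the search succeeds, since $\alpha_s\to\alpha>p_i$. Then $p_i<\alpha_s\le\alpha<q_i$, and so
\[
0\le\beta-\beta_s\le\frac{\alpha-\alpha_s}{c}<\frac{q_i-p_i}{c},
\]
which puts $\beta$ into $J_i$. So $\beta$ is in infinitely many $J_i$, contradicting its $Z$-randomness.
\end{proof}

\begin{lemma}\label{lem:halting}
If $\beta$ is Martin-L\"of random and has a computable approximation, then $\beta\equiv_T\emptyset'$.
\end{lemma}

\begin{proof}
As noted above, $\beta\le_T\emptyset'$. Let $(\beta_s)$ be a computable approximation of $\beta$, let $(\emptyset'_s)$ be a computable enumeration of $\emptyset'$ by finite sets, and let $\alpha=\sum_{e\in\emptyset'}2^{-e}$ with approximation $\alpha_s=\sum_{e\in\emptyset'_s}2^{-e}$. Lemma~\ref{lem:growth} without oracle gives $n$ with $\alpha-\alpha_s\le2^n(\beta-\beta_s)$ for all $s$. Given $e$, use $\beta$ to find $s$ with $\beta-\beta_s<2^{-n-e}$. Then $\alpha-\alpha_s<2^{-e}$, so $e$ is not enumerated after stage $s$, and $e\in\emptyset'$ if and only if $e\in\emptyset'_s$.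
\end{proof}

\section{Paths that carry a fraction of the remaining weight}

\subsection{Two paths}\label{sec:two}

Here is the main idea in the smallest case. Let
\[
r_s=\sum_\sigma\bigl(2^{-K(\sigma)}-2^{-K_s(\sigma)}\bigr),\qquad
r_s(Y)=\sum_n\bigl(2^{-K(Y\upharpoonright n)}-2^{-K_s(Y\upharpoonright n)}\bigr)
\]
be the weight that remains to be enumerated after stage $s$, in total and on the path $Y$. Note that $r_s>0$, because every string has a program in $U$, but only finitely many strings have one in $U_s$.

Let $Y$ begin with $0$ and $Y'$ begin with $1$. The two paths share only the string $\lambda$. Once $s$ is so large that $K_s(\lambda)=K(\lambda)$, the string $\lambda$ contributes nothing to $r_s(Y)$ or $r_s(Y')$, and all other contributions come from different strings. Therefore $r_s(Y)+r_s(Y')\le r_s$, and the two paths cannot both carry more than half of the remaining weight.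

Suppose now that a real $X$ satisfies $r_s(X)\ge c\,r_s$ for all $s$, with $c>\frac12$. The oracle $\emptyset'$ finds the first bit of $X$ as follows. It finds a stage $s$ with $K_s(\lambda)=K(\lambda)$. Let $r_s[0]$ and $r_s[1]$ be the remaining weight on all strings that begin with $0$ and with $1$, respectively. Their sum is at most $r_s$. If $i$ is the first bit of $X$, then $r_s[i]\ge r_s(X)\ge c\,r_s$, while $r_s[1-i]\le(1-c)r_s<c\,r_s$. Both numbers have computable approximations, so $\emptyset'$ can approximate them to any precision and see which is larger. The same comparison among the $2^n$ strings of length $n$, made at a stage after which $K$ has settled on all shorter strings, gives $X\upharpoonright n$.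

For $c\le\frac12$ the comparison no longer singles out $X$, but it still leaves boundedly many candidates at each length. This is enough, by a tree argument given below.

\subsection{Settling weights}

\begin{definition}
A \emph{settling weight} $m$ is given by functions $m_s$ $(s\in\omega)$ from $2^{<\omega}$ to the nonnegative rationals such that
\begin{enumerate}
\item[(a)] each $m_s$ has finite support, and a list of its support with the values there can be computed from $s$;
\item[(b)] $m_s(\sigma)\le m_{s+1}(\sigma)$ for all $s$ and $\sigma$;
\item[(c)] for each $\sigma$ the sequence $(m_s(\sigma))_s$ is eventually constant, with final value $m(\sigma)$;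
\item[(d)] $\sum_\sigma m(\sigma)<\infty$.
\end{enumerate}
\end{definition}

The main example is $m_s=2^{-K_s}$, with $m=2^{-K}$. Condition (c) holds because $K_s(\sigma)$ can decrease only finitely often, and (d) is Kraft's inequality. More generally, for any prefix-free machine $M$, let $K_M(\sigma)=\min\{|p|:M(p)=\sigma\}\le\infty$, and let $K_{M,s}$ be its approximation through a computable enumeration of $M$ by finite machines. Then $2^{-K_{M,s}}$ gives a settling weight with $m=2^{-K_M}$.

For a settling weight $m$, a real $Y$ and a string $\tau$ put
\begin{align*}
\Omega_m&=\sum_\sigma m(\sigma), & \hat m(Y)&=\sum_n m(Y\upharpoonright n),\\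
\Omega_{m,s}&=\sum_\sigma m_s(\sigma), & \hat m_s(Y)&=\sum_n m_s(Y\upharpoonright n).
\end{align*}
As in Section~\ref{sec:two}, define the \emph{remaining weight} at stage $s$, in total, on the path $Y$, and above $\tau$, by
\[
r_s=\Omega_m-\Omega_{m,s},\qquad r_s(Y)=\hat m(Y)-\hat m_s(Y),\qquad
r_s[\tau]=\sum_{\rho\succeq\tau}\bigl(m(\rho)-m_s(\rho)\bigr).
\]
By (a)--(d) and monotone convergence, $(\Omega_{m,s})$ is a computable approximation of $\Omega_m$, and $(\hat m_s(Y))$ is a $Y$-approximation of $\hat m(Y)$. All differences $m(\sigma)-m_s(\sigma)$ are nonnegative, so
\begin{equation}\label{eq:path}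
r_s(Y)\le r_s\qquad\text{for all }s .
\end{equation}
We say that $\sigma$ \emph{has settled} at $s$ if $m_s(\sigma)=m(\sigma)$.

\begin{lemma}\label{lem:share}
Suppose that all strings of length less than $n$ have settled at $s$. Then $r_s(Y)\le r_s[Y\upharpoonright n]$ for every $Y$. If $\tau_1,\dots,\tau_k$ are distinct strings of length $n$, then $\sum_i r_s[\tau_i]\le r_s$.
\end{lemma}

\begin{proof}
In $r_s(Y)$ the initial segments of length less than $n$ contribute $0$, and all others extend $Y\upharpoonright n$. This gives the first claim. The second holds because no string extends two of the $\tau_i$.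
\end{proof}

Only the first claim uses settling; the second holds at every stage.

\begin{proposition}\label{prop:delta2}
Let $m$ be a settling weight with $r_s>0$ for all $s$. Let $X$ be a real for which there are a rational $c>0$ and a stage $s_0$ with $r_s(X)\ge c\,r_s$ for all $s\ge s_0$. Then $X\le_T\emptyset'$.
\end{proposition}

\begin{proof}
We first let $\emptyset'$ compute, for each $n$, a set $T_n$ of fewer than $2/c$ strings of length $n$ with $X\upharpoonright n\in T_n$. For each $n$, find the least stage $s=s(n)\ge s_0$ at which all strings of length less than $n$ have settled. It exists by (b) and (c), and $\emptyset'$ finds it, since whether $m_t(\sigma)\ne m_s(\sigma)$ for some $t>s$ and some $\sigma$ with $|\sigma|<n$ is a $\Sigma^0_1$ question. The numbers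
\[
r_s=\sup_{t\ge s}\sum_\rho\bigl(m_t(\rho)-m_s(\rho)\bigr),\qquad
r_s[\tau]=\sup_{t\ge s}\sum_{\rho\succeq\tau}\bigl(m_t(\rho)-m_s(\rho)\bigr)
\]
have computable approximations, uniformly in $s$ and $\tau$, so $\emptyset'$ decides whether they exceed a given rational. In particular $\emptyset'$ finds a rational $q>0$ with $q<r_s\le 2q$; here we use $r_s>0$. Let
\[
T_n=\{\tau:|\tau|=n,\ r_s[\tau]>cq\}.
\]
This set is computable from $\emptyset'$, uniformly in $n$. By Lemma~\ref{lem:share}, $r_s[X\upharpoonright n]\ge r_s(X)\ge c\,r_s>cq$, so $X\upharpoonright n\in T_n$. If $T_n$ has $k$ elements, then $k\ge1$ and Lemma~\ref{lem:share} gives $kcq<r_s\le 2q$, so $k<2/c$.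

Now let $T$ be the set of strings $\tau$ with $\tau\upharpoonright j\in T_j$ for all $j\le|\tau|$. This is a tree computable from $\emptyset'$, and $X$ is a path through it. Any $k$ distinct paths through $T$ have distinct initial segments of some length $n$, all in $T_n$, so $k<2/c$. Thus $T$ has finitely many paths, and there is $\nu\prec X$ such that $X$ is the only path through $T$ that extends $\nu$.

Given $i\ge|\nu|$, let $\emptyset'$ search for $N\ge i$ such that all strings in $T$ of length $N$ that extend $\nu$ have the same first $i$ bits. Such an $N$ exists. Otherwise, since $X\upharpoonright N\in T$ for every $N$, there would be for every $N\ge i$ a string in $T$ of length $N$ that extends $\nu$ but not $X\upharpoonright i$. So some string $\tau\ne X\upharpoonright i$ of length $i$ with $\tau\succeq\nu$ would have arbitrarily long extensions in $T$. By K\"onig's lemma $T$ would then have a path through $\tau$, contradicting the choice of $\nu$. When $N$ is found, the common first $i$ bits are $X\upharpoonright i$, because $X\upharpoonright N\in T$. Hence $X\le_T\emptyset'$.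
\end{proof}

The string $\nu$ is a finite piece of advice that tells $\emptyset'$ which of the finitely many paths to follow. In the situation of Section~\ref{sec:two}, where $c>\frac12$, no such advice is needed.

\section{Randomness on a path implies $K$-triviality}

\begin{theorem}\label{thm:weights}
Let $m$ be a settling weight. If $\hat m(X)$ is $X$-random, then $X$ is $K$-trivial. In particular, for every prefix-free machine $M$, universal or not, if $\sum_n2^{-K_M(X\upharpoonright n)}$ is $X$-random, then $X$ is $K$-trivial.
\end{theorem}

\begin{proof}
By \eqref{eq:path}, $\Omega_m-\Omega_{m,s}\ge\hat m(X)-\hat m_s(X)$ for all $s$. Lemma~\ref{lem:up}, with oracle $X$ and $c=1$, shows that $\Omega_m$ is $X$-random. In particular $\Omega_m$ is irrational, so it differs from each rational $\Omega_{m,s}$, and $r_s>0$ for all $s$.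

Next, Lemma~\ref{lem:growth} with oracle $X$, applied to $\beta=\hat m(X)$ and $\alpha=\Omega_m$, gives $n$ with $r_s(X)\ge2^{-n}r_s$ for all $s$. We use the oracle $X$ here to compute the approximation $\hat m_s(X)$; this is where the hypothesis of randomness relative to $X$ enters. Proposition~\ref{prop:delta2} now yields $X\le_T\emptyset'$.

Since $\Omega_m$ is random and has a computable approximation, Lemma~\ref{lem:halting} gives $\emptyset'\le_T\Omega_m$. Altogether, $X\le_T\Omega_m$ and $\Omega_m$ is $X$-random. By (HNS), $X$ is $K$-trivial.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]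
Apply Theorem~\ref{thm:weights} to $M=U$.
\end{proof}

\section{The converse and the classification}

From now on, except in Section~\ref{sec:drop}, $m=2^{-K}$ and $m_s=2^{-K_s}$. Then $\hat m=\hat\Omega$ and $\Omega_m=\Omega_0$, and we write $\hat\Omega_s$ and $\Omega_{0,s}$ for $\hat m_s$ and $\Omega_{m,s}$. We first prove the converse of Theorem~\ref{thm:main}.

\begin{proposition}\label{prop:converse}
If $X$ is $K$-trivial, then $\hat\Omega(X)$ is $X$-random.
\end{proposition}

\begin{proof}
Let $\beta=\hat\Omega(X)\in(0,1]$ and $\beta_s=\hat\Omega_s(X)$. Let $\beta\upharpoonright n$ be the first $n$ bits of the binary expansion of $\beta$ with infinitely many ones, so that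
\[
0.(\beta\upharpoonright n)<\beta\le0.(\beta\upharpoonright n)+2^{-n}.
\]
The idea is that, with oracle $X$, these $n$ bits reveal an initial segment of $X$ of complexity more than $n-2$, while an initial segment of a $K$-trivial real $X$ is, up to a constant, no more complex than the information needed to find its length with oracle $X$.

Given $X$ and a shortest program for $\beta\upharpoonright n$ with oracle $X$, compute $\beta\upharpoonright n$ and find $s$ with $\beta_s\ge0.(\beta\upharpoonright n)$. Then $\beta-\beta_s\le2^{-n}$. If some $j$ satisfied $K(X\upharpoonright j)\le n-2$ and $K_s(X\upharpoonright j)>K(X\upharpoonright j)$, we would have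
\[
\beta-\beta_s\ge2^{-K(X\upharpoonright j)}-2^{-K_s(X\upharpoonright j)}\ge\tfrac12\,2^{-K(X\upharpoonright j)}\ge2^{-(n-1)}>2^{-n},
\]
a contradiction. So $K_s(X\upharpoonright j)=K(X\upharpoonright j)$ whenever $K(X\upharpoonright j)\le n-2$. Let $j$ be least with $K_s(X\upharpoonright j)>n-2$. It exists, since $K_s$ is infinite on all but finitely many strings, and by what was just shown $K(X\upharpoonright j)>n-2$.

We computed $j$ from $X$ and a shortest program for $\beta\upharpoonright n$ with oracle $X$, so $K^X(j)\le K^X(\beta\upharpoonright n)+O(1)$. By $K$-triviality and (N),
\[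
n-2<K(X\upharpoonright j)\le K(j)+O(1)\le K^X(j)+O(1)\le K^X(\beta\upharpoonright n)+O(1).
\]
The constants do not depend on $n$. By the Levin--Schnorr theorem, $\beta$ is $X$-random.
\end{proof}

To bring in $\Omega$, let $\Omega_s=\sum_{p\in\operatorname{dom}U_s}2^{-|p|}$, a computable approximation of $\Omega$. We claim that
\begin{equation}\label{eq:omega}
\hat\Omega(X)-\hat\Omega_s(X)\le\Omega_0-\Omega_{0,s}\le\Omega-\Omega_s\qquad\text{for all }s\text{ and }X.
\end{equation}
The first inequality is \eqref{eq:path}. For the second, if $K(\sigma)<K_s(\sigma)$, then a shortest program for $\sigma$ is in $\operatorname{dom}U\setminus\operatorname{dom}U_s$. Programs chosen in this way for different $\sigma$ are different. So $\Omega-\Omega_s$ is at least the sum of $2^{-K(\sigma)}$ over all $\sigma$ with $K(\sigma)<K_s(\sigma)$, which is at least $\Omega_0-\Omega_{0,s}$.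

\begin{proof}[Proof of Theorem~\ref{thm:class}]
Let $X\le_TZ$. Then $(\hat\Omega_s(X))$ is a $Z$-approximation of $\hat\Omega(X)$.

Suppose first that $\hat\Omega(X)$ is $Z$-random. Then it is $X$-random, and $X$ is $K$-trivial by Theorem~\ref{thm:main}. By \eqref{eq:omega} and Lemma~\ref{lem:up} with oracle $Z$, $\Omega$ is $Z$-random, that is, $Z$ is low for $\Omega$.

Conversely, let $X$ be $K$-trivial and $\Omega$ be $Z$-random. By Proposition~\ref{prop:converse}, $\hat\Omega(X)$ is $X$-random. Lemma~\ref{lem:growth} with oracle $X$ gives $n$ with
\[
\hat\Omega(X)-\hat\Omega_s(X)\ge2^{-n}(\Omega-\Omega_s)\qquad\text{for all }s .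
\]
Lemma~\ref{lem:up}, now with oracle $Z$, $\alpha=\hat\Omega(X)$ and $\beta=\Omega$, shows that $\hat\Omega(X)$ is $Z$-random.

The last statement of the theorem is the combination of Theorem~\ref{thm:main} and Proposition~\ref{prop:converse}.
\end{proof}

For $Z=X$ the condition that $X$ be low for $\Omega$ is therefore automatic: every $K$-trivial real satisfies it.

\section{The fraction carried by a path}\label{sec:quant}

The proof of Theorem~\ref{thm:main} compares $r_s(X)$ with $r_s$. We now make this ratio the object of study. Recall that $r_s>0$ for $m=2^{-K}$, so the following quotients are defined, and by \eqref{eq:path} they lie in $[0,1]$.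

\begin{theorem}\label{thm:quant}
For $X\in2^\omega$ let
\[
\delta(X)=\liminf_s\frac{\hat\Omega(X)-\hat\Omega_s(X)}{\Omega_0-\Omega_{0,s}}\in[0,1].
\]
Then $\sum_{X\in2^\omega}\delta(X)\le1$, so at most $1/\varepsilon$ reals satisfy $\delta(X)\ge\varepsilon$, for each $\varepsilon>0$. Every $X$ with $\delta(X)>0$ is $\Delta^0_2$. Moreover, $X$ is $K$-trivial if and only if $\delta(X)>0$ and $X$ is low for $\Omega$.
\end{theorem}

\begin{proof}
Let $Y_1,\dots,Y_k$ be distinct reals, and choose $n$ such that the strings $Y_i\upharpoonright n$ are distinct. For all sufficiently large $s$, all strings of length less than $n$ have settled at $s$. Lemma~\ref{lem:share} then gives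
\[
\sum_{i=1}^kr_s(Y_i)\le\sum_{i=1}^kr_s[Y_i\upharpoonright n]\le r_s .
\]
Divide by $r_s$. Since the sum of the lower limits is at most the lower limit of the sum, $\sum_i\delta(Y_i)\le1$. This holds for all finite sets of reals, which proves the first two claims.

If $\delta(X)>0$, choose a rational $c$ with $0<c<\delta(X)$. Then $r_s(X)\ge c\,r_s$ for all sufficiently large $s$, and $X\le_T\emptyset'$ by Proposition~\ref{prop:delta2}. So $X$ is $\Delta^0_2$.

Suppose in addition that $X$ is low for $\Omega$. Then $\Omega$ is $X$-random, and $\emptyset'\le_T\Omega$ by Lemma~\ref{lem:halting}. So $X\le_T\Omega$, and $X$ is $K$-trivial by (HNS).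

Conversely, let $X$ be $K$-trivial. By Proposition~\ref{prop:converse}, $\hat\Omega(X)$ is $X$-random. Lemma~\ref{lem:growth} with oracle $X$, $\beta=\hat\Omega(X)$ and $\alpha=\Omega_0$ bounds all the quotients below by some $2^{-n}$, so $\delta(X)>0$. That $X$ is low for $\Omega$ follows from Theorem~\ref{thm:class} with $Z=X$.
\end{proof}

\section{The settling hypothesis cannot be dropped}\label{sec:drop}

The competition between paths can break down if a string shared by all paths keeps receiving weight forever. Consider the weight
\[
m(\lambda)=\tfrac12\Omega+\tfrac12\,2^{-K(\lambda)},\qquad m(\sigma)=\tfrac12\,2^{-K(\sigma)}\quad(\sigma\ne\lambda),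
\]
approximated by $m_s$ with $\Omega_s$ and $K_s$ in place of $\Omega$ and $K$, so that $m(\sigma)=\lim_sm_s(\sigma)$. It satisfies (a), (b) and (d), but not (c): since $K_s(\lambda)$ settles, $m_s(\lambda)$ could be eventually constant only if $\Omega_s$ were, which is impossible because $\Omega$ is irrational and all $\Omega_s$ are rational. We define $\hat m$, $\hat m_s$, $r_s$ and $r_s(Y)$ from $m$ and $m_s$ as before; the approximations to $\hat m(Y)$ and to the total weight still converge, by monotone convergence.

\begin{proposition}
For this $m$, the number $\hat m(X)=\frac12\Omega+\frac12\hat\Omega(X)$ is $X$-random whenever $X$ is low for $\Omega$. This includes all $2$-random reals $X$, none of which is $K$-trivial.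
\end{proposition}

\begin{proof}
We have $\hat m(X)-\hat m_s(X)\ge\frac12(\Omega-\Omega_s)$. If $\Omega$ is $X$-random, Lemma~\ref{lem:up} with oracle $X$ and $c=\frac12$ shows that $\hat m(X)$ is $X$-random.

Let $X$ be $2$-random, that is, $\emptyset'$-random. Since $\Omega$ is random and has a computable approximation, $\Omega\equiv_T\emptyset'$ by Lemma~\ref{lem:halting}. So $X$ is $\Omega$-random, and by van Lambalgen's theorem $\Omega$ is $X$-random. Thus $X$ is low for $\Omega$. Moreover $X$ is Martin-L\"of random, so $K(X\upharpoonright n)\ge n-O(1)$ by the Levin--Schnorr theorem, while $K(n)\le2\log_2n+O(1)$ for $n\ge1$. Hence $X$ is not $K$-trivial.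
\end{proof}

One can see directly what goes wrong. By \eqref{eq:omega},
\[
r_s=\tfrac12(\Omega-\Omega_s)+\tfrac12(\Omega_0-\Omega_{0,s})\le\Omega-\Omega_s ,
\]
whereas $r_s(Y)\ge\frac12(\Omega-\Omega_s)\ge\frac12r_s$ for \emph{every} real $Y$. All paths carry at least half of the remaining weight at all stages, since they share the weight still to arrive at $\lambda$. So carrying a fixed positive fraction of the remaining weight no longer restricts the path to finitely many candidates.

\begin{thebibliography}{9}

\bibitem{source}
\emph{Chaitin's $\Omega$ As A Continuous Function},
\texttt{http://www.math.wisc.edu/\~{}jmiller/Papers/omega\_function.pdf}.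

\bibitem{HNS}
Hirschfeldt, Nies and Stephan,
\emph{Using random sets as oracles},
J. London Math. Soc. 75 (2007).

\bibitem{N}
Nies,
\emph{Lowness properties and randomness},
Adv. Math. 197 (2005).

\end{thebibliography}

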